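# Why no graph on at least two vertices has Laplacian spectrum $\{0,1,\dots,n-1\}$

## 1. Graphs with a cut vertex

All graphs are finite, simple and undirected. For a graph $G$ on $n$ vertices, the Laplacian $L(G)$ is the diagonal matrix of degrees minus the adjacency matrix. Its quadratic form is
$$y^TL(G)\,y=\sum_{uv\in E(G)}(y_u-y_v)^2 ,$$
and we list its eigenvalues as $0=\lambda_1\le\lambda_2(G)\le\dots\le\lambda_n(G)$, the eigenvalue $0$ belonging to the all-ones vector $\mathbf 1$. We need three textbook facts.

* The trace gives $\sum_i\lambda_i=2|E(G)|$.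
* $\lambda_2(G)$ is the minimum of $y^TL(G)y/|y|^2$ over nonzero $y\perp\mathbf 1$, and $\lambda_2(G)>0$ if and only if $G$ is connected.
* If $G^c$ is the complement, then $L(G)+L(G^c)=nI-J$ with $J$ the all-ones matrix. So $L(G^c)=nI-L(G)$ on $\mathbf 1^\perp$, and $\lambda_2(G^c)=n-\lambda_n(G)$. In particular $\lambda_n(G)\le n$.

For $1\le i\le n$ put $S_{i,n}=\{0,1,\dots,n\}\setminus\{i\}$, a set of $n$ integers. It is called **Laplacian realizable** if some graph on $n$ vertices has exactly these Laplacian eigenvalues, each with multiplicity one. For example, the path $P_3$ has eigenvectors $(1,0,-1)$ with eigenvalue $1$ and $(1,-2,1)$ with eigenvalue $3$, so its spectrum is $\{0,1,3\}=S_{2,3}$ and $S_{2,3}$ is realizable.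

For each fixed $n$ it is known exactly which $S_{i,n}$ with $i\le n-1$ are realizable. The problem, taken from "Applications Of" (http://ndl.ethernet.edu.et/bitstream/123456789/33069/1/22.pdf.pdf), is the remaining set $S_{n,n}=\{0,1,\dots,n-1\}$: for which $n\ge2$ is there a graph with this spectrum? For $n=1$ the graph $K_1$ does it.

Suppose $G$ has this spectrum and $n\ge 3$. Then $\lambda_2(G)=1$ and $\lambda_n(G)=n-1$, so
$$\lambda_2(G)=1\quad\text{and}\quad\lambda_2(G^c)=1 .$$
These two equations are all that we shall use for $n\ge3$. Both graphs are connected. A **cut vertex** of a connected graph is a vertex whose removal leaves a disconnected graph, and a graph is **2-connected** if it has at least three vertices, is connected and has no cut vertex. There is one situation in which we are done at once: when $G$ or $G^c$ has a cut vertex.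

**Lemma 1.** Let $n\ge3$ and let $G,G^c$ be connected. If $G$ has a cut vertex, then $\lambda_2(G)<1$. Hence if $\lambda_2(G)\ge1$ and $\lambda_2(G^c)\ge1$, then $G$ and $G^c$ are both 2-connected.

**Proof.** Let $u$ be a cut vertex and split the other vertices into nonempty sets $A,B$ with no edge between $A$ and $B$. Let $y$ equal $|B|$ on $A$, $-|A|$ on $B$, and $0$ at $u$. Its entries sum to $|A||B|-|B||A|=0$. Only the edges at $u$ contribute to the quadratic form, so, writing $\deg_A(u)$ for the number of neighbors of $u$ in $A$,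
$$y^TLy=\deg_A(u)|B|^2+\deg_B(u)|A|^2\le|A||B|^2+|B||A|^2=|y|^2 .$$
Equality would make $u$ adjacent to every other vertex. Then $u$ would be isolated in $G^c$, which is connected on at least three vertices: impossible. So $\lambda_2(G)\le y^TLy/|y|^2<1$.

For the second statement, both graphs are connected because their $\lambda_2$ is positive. If $G$ had a cut vertex, the first part would give $\lambda_2(G)<1$; the same applies to $G^c$. $\square$

So a graph with a cut vertex, or with a cut vertex in its complement, never has spectrum $\{0,\dots,n-1\}$ when $n\ge3$. What changes in general? When $G$ and $G^c$ are both 2-connected there is no vertex at which to hang a test vector, and two graphs have to be played against each other. The whole lecture is about this case.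

## 2. Orders up to nine, and what arithmetic leaves open

The trace of a Laplacian is even, while $0+1+\dots+(n-1)=n(n-1)/2$ is odd when $n\equiv2,3\pmod 4$. So if $S_{n,n}$ is realizable, then $n\equiv0$ or $1\pmod4$. This settles $n=2,3,6,7$.

For $n=4$ the graph would have three edges and be connected, so it would be a tree, which has a cut vertex. Its complement would be connected, since $\lambda_4=3<4$. Lemma 1 gives $\lambda_2<1$, a contradiction.

For $n=5$ both $G$ and $G^c$ are 2-connected by Lemma 1, so all degrees in both are at least $2$ (a vertex of degree $1$ would make its neighbor a cut vertex). Degrees in $G$ and $G^c$ add up to $4$, so $G$ is 2-regular and connected, that is $G=C_5$. Its nonzero eigenvalues are $2-2\cos(2\pi k/5)$, each occurring twice, so the spectrum does not consist of distinct numbers.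

One might hope to continue with arithmetic. By the matrix-tree theorem the number of spanning trees is the product of the nonzero eigenvalues divided by $n$, here $(n-1)!/n$. This is not an integer when $n$ is prime or $n=4$. But for $n=8$ we need $14$ edges and $7!/8=630$ spanning trees, and for $n=9$ we need $18$ edges and $8!/9=4480$ spanning trees. All these are integers, and these two counts say nothing more. We need the structure of the eigenvectors.

## 3. A bound for pairs of 2-connected graphs

The **domino** is $P_2\square P_3$: vertices $a_1,a_2,a_3,b_1,b_2,b_3$, two paths $a_1a_2a_3$ and $b_1b_2b_3$, and three rungs $a_ib_i$. The Laplacian eigenvalues of a Cartesian product are the sums of eigenvalues of the factors, so its spectrum is $\{0,2\}+\{0,1,3\}=\{0,1,2,3,3,5\}$. Its complement has spectrum $\{0,1,3,3,4,5\}$.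

**Theorem A.** If $G$ and $G^c$ are both 2-connected, then $\max\{\lambda_2(G),\lambda_2(G^c)\}\ge1$, with equality if and only if $G$ or $G^c$ is the domino $P_2\square P_3$ ($n=6$). In particular the maximum is $>1$ if $n\ne6$.

**Theorem B.** For no $n\ge2$ is there a graph with Laplacian spectrum $\{0,1,\dots,n-1\}$. More strongly, if $n\ge3$ and $\lambda_2(G)=1$, $\lambda_n(G)=n-1$, then $n=6$ and $G$ is the domino (spectrum $\{0,1,2,3,3,5\}$) or its complement.

**Theorem A implies Theorem B.** For $n=2$ the trace $0+1$ is odd. For $n\ge3$ let $\lambda_2(G)=1$ and $\lambda_n(G)=n-1$. Then $\lambda_2(G)=\lambda_2(G^c)=1$, so both graphs are 2-connected by Lemma 1, and Theorem A says that $G$ or $G^c$ is the domino. Neither $\{0,1,2,3,3,5\}$ nor $\{0,1,3,3,4,5\}$ is $\{0,\dots,5\}$. $\square$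

Most of the work goes into a bound on $n$; the few small graphs left are checked by hand in Section 10.

**Proposition 2.** If $G,G^c$ are 2-connected and $\lambda:=\lambda_2(G)\le1$, $\mu:=\lambda_2(G^c)\le1$, then $n\le6$.

## 4. Separators, cycles, and counting crossing pairs

Can the test vector of Lemma 1 be adapted? Suppose that removing $k$ vertices leaves $A\sqcup B$ with no edges between. The same vector, with $0$ on the separator, gives $y^TLy\le k|y|^2$ and hence $\lambda_2\le k$. Already for $k=2$ this is the bound $2$, useless against the threshold $1$.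

Nor can one graph alone be enough. The cycle $C_n$ is 2-connected with $\lambda_2(C_n)=2-2\cos(2\pi/n)\le1$ for every $n\ge6$. Any proof must use $G$ and $G^c$ together.

Here is a way to use both. Let $N(i)$ be the set of neighbors of $i$ in $G$ and $U(i)$ the set of non-neighbors ($\ne i$), with $d_i=|N(i)|$ and $e_i=|U(i)|$. From now on assume the hypotheses of Proposition 2. As both graphs are 2-connected, $d_i\ge2$ and $e_i\ge2$ for all $i$. Let $x,z\perp\mathbf 1$ be nonzero with $L(G)x=\lambda x$ and $L(G^c)z=\mu z$. In coordinates,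
$$\sum_{u\in N(i)}(x_i-x_u)=\lambda x_i,\qquad\text{equivalently}\qquad\sum_{u\in N(i)}x_u=(d_i-\lambda)x_i,\tag{1}$$
$$\sum_{u\in U(i)}(z_i-z_u)=\mu z_i,\qquad\text{equivalently}\qquad\sum_{u\in U(i)}z_u=(e_i-\mu)z_i.\tag{2}$$
The situation is unchanged if $x$ is replaced by $-x$, or $z$ by $-z$, or if $(G,x,\lambda)$ and $(G^c,z,\mu)$ are exchanged.

Suppose for a moment that all entries of $x$ are $\pm\xi$ and all entries of $z$ are $\pm\zeta$. Let $V_\pm$ and $W_\pm$ be the sign classes of $x$ and $z$; all four have size $n/2$. Sum (1) over $V_+$. Edges inside $V_+$ cancel, each edge from $V_+$ to $V_-$ contributes $2\xi$, and the right side is $\lambda\xi n/2$. So at most $n/4$ edges cross $V_+|V_-$, and likewise at most $n/4$ non-edges cross $W_+|W_-$. Now a pair of vertices with opposite signs in both $x$ and $z$ is either an edge, counted in the first number, or a non-edge, counted in the second. If $s$ vertices have signs $(+,+)$, then also $s$ have signs $(-,-)$, because all classes have size $n/2$, and $t=n/2-s$ have each mixed sign pattern.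 Hence $s^2+t^2\le n/2$. As $s^2+t^2\ge(s+t)^2/2=n^2/8$, we get $n\le4$.

This is the mechanism, and we can see where it stops working: eigenvectors are not constant in absolute value. An edge is counted with the weights $|x_u|$ of its ends, and vertices with many crossing edges may have weight zero. In the domino one may take
$$x:\ a_1,b_1\mapsto1,\quad a_2,b_2\mapsto0,\quad a_3,b_3\mapsto-1,\qquad z:\ a_1,a_3,b_2\mapsto 1,1,2,\quad b_1,b_3,a_2\mapsto-1,-1,-2.\tag{3}$$
Here $x$ has eigenvalue $1$ and $z$ has eigenvalue $5$ in $L(G)$, hence eigenvalue $1$ in $L(G^c)$; and $x$ vanishes on the middle rung, through which every path between the positive and the negative end passes. What we need is a way to force weight onto the vertices that have many crossing pairs. It will come from three sources: vertices with *no* crossing pair, which must carry at least half of the weight; an incompatibility between such vertices for $x$ and for $z$; and the absence of cut vertices, which controls where $x$ has its maximum.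

## 5. Eigenvectors with disjoint positive parts

The counting above needs all four sign patterns to occur. The aim of this section is to prove that they do.

**Lemma 3.** For every choice of signs of $x$ and $z$, the sets $F=\{x>0\}$ and $K=\{z>0\}$ have a common element. Hence each of the four **open quadrants** $\{\pm x>0,\ \pm z>0\}$ is nonempty.

**Proof.** Suppose $F\cap K=\emptyset$ for some choice of signs. Both sets are nonempty, as $x,z$ are nonzero with entries summing to zero. For $i\in F$ let $T_i$ be the number of neighbors of $i$ outside $F$; for $j\in K$ let $S_j$ be the number of non-neighbors of $j$ outside $K$.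

**Step 1: the summed equation.** We turn the eigenvalue equations into statements about $T$ and $S$. Sum (1) over $F$. Edges inside $F$ cancel; an edge from $i\in F$ to $j\notin F$ contributes $x_i-x_j=x_i+|x_j|$. With $\deg_F(j)$ the number of neighbors of $j$ in $F$, subtracting $\sum_Fx_i$ gives
$$\sum_{i\in F}x_i(T_i-1)+\sum_{j\notin F}|x_j|\deg_F(j)=(\lambda-1)\sum_{i\in F}x_i\le0.\tag{4}$$
The same holds for $K$, $z$, $S$, $\mu$ with non-neighbors in place of neighbors.

**Step 2: all $T_i\ge1$ and all $S_j\ge1$.** We show that this forces a four-vertex pattern and contradicts $x_w>0$ there. By (4) every term on the left vanishes: $T_i=1$ for all $i\in F$, and $x_j=0$ for every $j\notin F$ that has a neighbor in $F$. Similarly $S_j=1$ for all $j\in K$. A pair in $F\times K$ consists of two different vertices; if it is an edge it is counted in some $T_i$, if not, in some $S_j$. So $|F||K|\le|F|+|K|$, that is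
$$(|F|-1)(|K|-1)\le1 .$$
If $F=\{v\}$, then $d_v=T_v=1$, impossible; if $|K|=1$, then likewise some $e_j=1$, impossible. So $|F|=|K|=2$ and the count is an equality: every neighbor outside $F$ of a vertex of $F$ lies in $K$, and every non-neighbor outside $K$ of a vertex of $K$ lies in $F$.

Write $F=\{v,w\}$, $K=\{b,c\}$. Since $d_v\ge2$ and $T_v=1$, $v\sim w$. Since $e_b\ge2$ and $S_b=1$, $b\not\sim c$. Each of $v,w$ has exactly one neighbor in $K$, and each of $b,c$ has exactly one non-neighbor in $F$. Name the vertices so that $v\sim b$. Then $v\not\sim c$; the one non-neighbor of $b$ in $F$ is $w$; and so $w\sim c$. Thus $U(b)=\{w,c\}$. Both $b$ and $c$ lie outside $F$ and have a neighbor in $F$, so $x_b=x_c=0$. By (1) at $b$, $\sum_{u\in N(b)}x_u=(d_b-\lambda)x_b=0$. All vertices are $b$, $N(b)$, $w$, $c$, and the entries of $x$ sum to $0$, so $x_w+x_c=0$ and $x_w=0$. This contradicts $w\in F$.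

**Step 3: $T_v=0$ for some $v\in F$.** We produce a cut vertex of $G^c$. All neighbors of $v$ lie in $F$, so $v$ is non-adjacent to all of $K$; also $v\notin K$. Hence $S_j\ge1$ on $K$, and the version of (4) for $K$ forces $S_j=1$ on $K$. So in $G^c$ the only vertex outside $K$ that is adjacent to $K$ is $v$. If $V\ne K\cup\{v\}$, then $v$ is a cut vertex of $G^c$, a contradiction. If $V=K\cup\{v\}$, then $F=\{v\}$ and $d_v=T_v=0$, a contradiction.

**Step 4: $S_b=0$ for some $b\in K$.** This is Step 3 with $(G,x)$ and $(G^c,z)$ exchanged.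

The three situations exhaust all possibilities, so $F\cap K\ne\emptyset$. Applying this to $\pm x,\pm z$ gives the four quadrants. $\square$

## 6. Weights, quadrants and opposition

Now we set up the weighted count. Fix partitions $V=V_+\sqcup V_-=W_+\sqcup W_-$ with $x\ge0$ on $V_+$, $x\le0$ on $V_-$, $z\ge0$ on $W_+$, $z\le0$ on $W_-$; vertices where an entry is zero are assigned arbitrarily. Put
$$Q_1=V_+\cap W_+,\quad Q_2=V_-\cap W_+,\quad Q_3=V_-\cap W_-,\quad Q_4=V_+\cap W_- .$$
Each $Q_q$ contains an open quadrant, whose vertices we call open-$Q_q$ vertices; there is at least one for each $q$ by Lemma 3. Let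
$$p_i=\frac{|x_i|}{\sum_{V_+}x},\qquad r_i=\frac{|z_i|}{\sum_{W_+}z},$$
and write $p(Y)=\sum_{i\in Y}p_i$, $r(Y)=\sum_{i\in Y}r_i$. As the entries of $x$ and of $z$ sum to zero, $p(V_\pm)=r(W_\pm)=1$. All $p(Q_q),r(Q_q)$ are positive. Since $V_\pm$ and $W_\pm$ are each the union of two quadrants, all $p(Q_q),r(Q_q)$ are also less than $1$.

From now on $T_i$ is the number of neighbors of $i$ on the other side of $V_+|V_-$, and $S_i$ the number of non-neighbors of $i$ on the other side of $W_+|W_-$. Summing (1) over $V_+$ leaves $\sum(|x_u|+|x_v|)$ over crossing edges $uv$, which is $\sum_i|x_i|T_i$. After division,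
$$\sum_ip_iT_i=\lambda\le1,\qquad\sum_ir_iS_i=\mu\le1.\tag{5}$$
Put $\tau_\pm=\sum_{V_\pm}pT$ and $\sigma_\pm=\sum_{W_\pm}rS$, so $\tau_++\tau_-=\lambda$ and $\sigma_++\sigma_-=\mu$. Since $\sum_{V_\pm}p(T-1)=\tau_\pm-1=\lambda-1-\tau_\mp$, and similarly for $r$,
$$\sum_{V_\pm}p(T-1)+\tau_\mp\le0,\qquad\sum_{W_\pm}r(S-1)+\sigma_\mp\le0.\tag{6}$$
If $T_i=0$, all neighbors of $i$ are on its own side, where $x$ has constant sign, so (1) can be divided by the normalizing sum. The same holds for $S_i=0$ and (2):
$$T_i=0\ \Rightarrow\ p(N(i))=(d_i-\lambda)p_i,\qquad S_i=0\ \Rightarrow\ r(U(i))=(e_i-\mu)r_i.\tag{7}$$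

**Vertices with no crossing pair.** Let $O=\{T=0\}$, $O'=\{S=0\}$, $O_q=O\cap Q_q$, $O'_q=O'\cap Q_q$. The total weight is $2$, and $T\ge1$ off $O$, so $\lambda\ge2-p(O)$; similarly for $O'$. Hence
$$p(O)\ge2-\lambda\ge1,\qquad r(O')\ge2-\mu\ge1.\tag{8}$$

**Lemma 4 (opposition).** Let $\bar1=3$, $\bar3=1$, $\bar2=4$, $\bar4=2$. If $O_q\ne\emptyset$, then $O'_{\bar q}=\emptyset$. Equivalently, if $O'_q\neq\emptyset$, then $O_{\bar q}=\emptyset$.

**Proof.** The quadrant $Q_{\bar q}$ lies on the other side from $Q_q$ in both partitions. A vertex $v\in O_q$ has no neighbor across $V_+|V_-$, hence none in $Q_{\bar q}$. So every vertex of $Q_{\bar q}$ has the non-neighbor $v$ across $W_+|W_-$, that is $S\ge1$ there. $\square$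

**The two types.** We use Lemma 4 to locate $O$ and $O'$. Let $\mathcal Q=\{q:p(O_q)>0\}$ and $\mathcal Q'=\{q:r(O'_q)>0\}$. By (8), $\sum_qp(O_q)\ge1$, and each summand is at most $p(Q_q)<1$; so $|\mathcal Q|\ge2$, and similarly $|\mathcal Q'|\ge2$. By Lemma 4, $\mathcal Q'$ is disjoint from $\overline{\mathcal Q}=\{\bar q:q\in\mathcal Q\}$, so $|\mathcal Q|+|\mathcal Q'|\le4$. Therefore $|\mathcal Q|=|\mathcal Q'|=2$ and $\mathcal Q'$ is the complement of $\overline{\mathcal Q}$. Going through the six two-element sets, we find one of: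

* **side type:** $\mathcal Q=\mathcal Q'\in\{\{1,4\},\{2,3\},\{1,2\},\{3,4\}\}$;
* **diagonal type:** $\{\mathcal Q,\mathcal Q'\}=\{\{1,3\},\{2,4\}\}$.

**Example.** Take the domino with (3). Then $p=\frac12$ at $a_1,b_1,a_3,b_3$ and $0$ at $a_2,b_2$; also $O'=\{a_2,b_2\}$. Put $a_2,b_2$ into $V_+$. Then $Q_1=\{a_1,b_2\}$, $Q_2=\{a_3\}$, $Q_3=\{b_3\}$, $Q_4=\{b_1,a_2\}$, and $O=\{a_1,b_1\}$; this is side type with $\mathcal Q=\mathcal Q'=\{1,4\}$. Put instead $a_2$ into $V_+$ and $b_2$ into $V_-$. Then $Q_1=\{a_1\}$, $Q_2=\{a_3,b_2\}$, $Q_3=\{b_3\}$, $Q_4=\{b_1,a_2\}$ and $O=\{a_1,b_3\}$; this is diagonal type with $\mathcal Q=\{1,3\}$, $\mathcal Q'=\{2,4\}$. Both types do occur.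

## 7. Side type gives at most six vertices

Changing the sign of $x$ swaps $Q_1\leftrightarrow Q_2$, $Q_3\leftrightarrow Q_4$; changing that of $z$ swaps $Q_1\leftrightarrow Q_4$, $Q_2\leftrightarrow Q_3$; exchanging $(G,x,\lambda)$ and $(G^c,z,\mu)$ swaps $Q_2\leftrightarrow Q_4$. The partitions are carried along. So we may assume $\mathcal Q=\mathcal Q'=\{1,4\}$, and Lemma 4 gives $O_2=O_3=O'_2=O'_3=\emptyset$.

**Step 1: $T$ is determined where $x\ne0$.** This uses that $O$ lies entirely in $V_+$. By (8), $1\le2-\lambda\le p(O)\le p(V_+)=1$. So $\lambda=1$, and every vertex with $x>0$ has $T=0$. Hence $\tau_+=0$ and $\tau_-=1=p(V_-)$. As $T\ge1$ on $V_-$,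
$$T=1\ \text{ at every vertex with }x<0.\tag{9}$$

**Step 2: $O'$ has exactly two elements.** We want to know which vertices lack crossing non-neighbors. Choose $i\in O'_1$ with $r_i>0$. As $S_i=0$ and $i\in W_+$, $i$ is adjacent to all of $W_-$, in particular to an open-$Q_3$ vertex, which lies in $V_-$. So $T_i\ge1$, and by Step 1 $x_i=0$. Choose $i'\in O'_4$ with $r_{i'}>0$. It is adjacent to all of $W_+$, in particular to an open-$Q_2$ vertex, so $x_{i'}=0$ likewise. By (9),
$$\text{a vertex with }x<0\text{ in }W_-\text{ (in }W_+\text{) has }i\text{ (respectively }i'\text{) as its only neighbor in }V_+.\tag{10}$$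
Any element of $O'_1$ lies in $V_+$ and is adjacent to all of $W_-$, so it is a neighbor in $V_+$ of an open-$Q_3$ vertex; by (10) it is $i$. So $O'_1=\{i\}$, similarly $O'_4=\{i'\}$, and $O'=\{i,i'\}$.

**Step 3: $S$ is determined where $z\ne0$.** We compute the weights of $i,i'$. By (8), $r_i+r_{i'}\ge2-\mu\ge1$. Since $S_i=0$, $U(i)\subset W_+\setminus\{i\}$, and (7) gives $(e_i-\mu)r_i=r(U(i))\le1-r_i$. So $r_i\le1/(e_i+1-\mu)\le\frac12$, and likewise $r_{i'}\le\frac12$. Hence $r_i=r_{i'}=\frac12$ and $\mu=1$. Now $S\ge1$ off $\{i,i'\}$, while $\sum rS=1=2-r_i-r_{i'}=r(V\setminus\{i,i'\})$. So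
$$S=1\ \text{ at every vertex }\ne i,i'\text{ with }r>0.\tag{11}$$

**Step 4: bounding the quadrants.** One vertex from each open quadrant bounds the size of one quadrant. Let $v_+,v_-,w_-,w_+$ be open vertices in $Q_1,Q_2,Q_3,Q_4$. They have $x\ne0$, so they differ from $i,i'$; they have $r>0$, so $S=1$ at each by (11).

* $v_+\in W_+$ has $T=0$, so it has no neighbor in $V_-\supset Q_3$. As $Q_3\subset W_-$, $|Q_3|\le S_{v_+}=1$.
* $w_+\in W_-$ has $T=0$, so it has no neighbor in $V_-\supset Q_2$. As $Q_2\subset W_+$, $|Q_2|\le1$.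
* $w_-\in W_-$ has by (10) no neighbor in $Q_1\setminus\{i\}\subset W_+$. So $|Q_1|\le2$.
* $v_-\in W_+$ has by (10) no neighbor in $Q_4\setminus\{i'\}\subset W_-$. So $|Q_4|\le2$.

Thus $n\le1+1+2+2=6$.

## 8. Diagonal type: rotation and the location of the maximum

After a sign change of $x$ if necessary, $\mathcal Q=\{1,3\}$ and $\mathcal Q'=\{2,4\}$. Lemma 4 gives $O=O_1\sqcup O_3$ and $O'=O'_2\sqcup O'_4$. Put
$$\alpha=|O_1|,\quad\beta=|O'_2|,\quad\gamma=|O_3|,\quad\delta=|O'_4|.$$
All four are at least $1$; moreover $p(O_1),p(O_3),r(O'_2),r(O'_4)>0$.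

**Rotation.** This symmetry will divide the work by four. Replace $(G,x,\lambda;z,\mu)$ by $(G^c,z,\mu;-x,\lambda)$. The new sides are $V_\pm^{\rm new}=W_\pm$, $W_+^{\rm new}=V_-$, $W_-^{\rm new}=V_+$. So $(Q_1,Q_2,Q_3,Q_4)$ becomes $(Q_2,Q_3,Q_4,Q_1)$. The roles of $T,S$, of $p,r$ and of $O,O'$ are exchanged, and $(O_1,O'_2,O_3,O'_4)$ becomes $(O'_2,O_3,O'_4,O_1)$. Hence $(\alpha,\beta,\gamma,\delta)$ becomes $(\beta,\gamma,\delta,\alpha)$ and the diagonal type, in the normalization above, is kept. Applying rotation twice is the change of both signs.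

**Adjacencies.** By definition $O_1$ has no neighbor in $V_-$; $O_3$ has none in $V_+$; $O'_2$ is completely joined to $W_-$; $O'_4$ is completely joined to $W_+$. Reading these from one end, then from the other,
$$T\ge\delta\text{ on }Q_2,\quad T\ge\beta\text{ on }Q_4,\quad S\ge\gamma\text{ on }Q_1,\quad S\ge\alpha\text{ on }Q_3;\tag{12}$$
$$T\ge|Q_2|\text{ on }O'_4,\quad T\ge|Q_4|\text{ on }O'_2,\quad S\ge|Q_3|\text{ on }O_1,\quad S\ge|Q_1|\text{ on }O_3.\tag{13}$$
For instance, a vertex of $Q_2\subset V_-\cap W_+$ is adjacent to all $\delta$ elements of $O'_4\subset V_+$, and an element of $O'_4$ is adjacent to all of $Q_2\subset V_-$. The other statements are the rotations of these two.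

By (13), the vertices of $O'_4$ have many crossing edges. The next lemma gives them weight, which is what was missing in Section 4.

**Lemma 5 (maximum lemma).** $\max x$ is attained in $Q_1$, and $p(O'_4)\ge(\delta-1)\max_{V_+}p$. By rotation,
$$r(O_1)\ge(\alpha-1)\max_{W_+}r,\quad p(O'_2)\ge(\beta-1)\max_{V_-}p,\quad r(O_3)\ge(\gamma-1)\max_{W_-}r .$$

**Proof.** Let $\xi=\max x>0$ and suppose it is not attained in $Q_1$. Then $M=\{x=\xi\}\subset Q_4$. Let $C_0$ be the vertex set of a component of the subgraph induced on $M$, and let $v\in C_0$. As $v\in W_-$, $v$ is adjacent to all of $O'_2$, where $x\le0$. In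
$$\sum_{u\in N(v)}(\xi-x_u)=\lambda\xi\le\xi$$
all terms are $\ge0$ and those with $u\in O'_2$ are $\ge\xi$. So $O'_2$ is a single vertex $k$, and all other terms vanish: the other neighbors of $v$ lie in $M$, hence in $C_0$. So $k$ is the only vertex outside $C_0$ with a neighbor in $C_0$. Since $C_0\subset Q_4$, $k\in Q_2$ and $Q_1\ne\emptyset$, there are vertices outside $C_0\cup\{k\}$. So $k$ is a cut vertex of $G$, a contradiction.

Hence $x_v=\xi$ for some $v\in Q_1$. As $v\in W_+$, $v$ is adjacent to all of $O'_4$. All terms of (1) at $v$ are $\ge0$, so $\sum_{u\in O'_4}(\xi-x_u)\le\xi$, that is $\sum_{O'_4}x\ge(\delta-1)\xi$. Since $O'_4\subset V_+$, dividing by $\sum_{V_+}x$ gives the claim. $\square$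

The lemma says nothing when $\delta=1$. The next rule limits the damage.

**Lemma 6 (rule).** If $\alpha=1$, then $|Q_2|=1$ or $\delta=1$. By rotation, if $\beta=1$, then $|Q_3|=1$ or $\alpha=1$.

**Proof.** Let $O_1=\{i\}$; then $p_i>0$. Since $O_4=\emptyset$, $T\ge1$ on $V_+\setminus\{i\}$, and $T_i=0$. In (6) for $V_+$ we move the term $-p_i$ to the other side, keep the terms of $O'_4$ (which does not contain $i$), and apply (13) and Lemma 5:
$$p_i\ge(|Q_2|-1)\,p(O'_4)+\tau_-\ge(|Q_2|-1)(\delta-1)p_i+\tau_- .$$
By (12), $T\ge\delta\ge1$ on $Q_2$, so $\tau_-\ge p(Q_2)>0$. Thus $(|Q_2|-1)(\delta-1)<1$, and this nonnegative integer is $0$. $\square$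

## 9. Diagonal type gives at most six vertices

### Two opposite singletons: $\alpha=\gamma=1$

We prove: if $\alpha=\gamma=1$, then $n\le6$. By rotation the same then holds if $\beta=\delta=1$. Let $O_1=\{i\}$ and $O_3=\{j\}$; so $p_i,p_j>0$.

**Step 1: a closed chain of inequalities.** It pins down almost everything about $x$. We have $T\ge1$ on $V_+\setminus\{i\}$ and on $V_-\setminus\{j\}$; $N(i)\subset V_+\setminus\{i\}$ and $N(j)\subset V_-\setminus\{j\}$; and (6) gives $p_i\ge\tau_-$ and $p_j\ge\tau_+$, because all other terms of $\sum p(T-1)$ are nonnegative. With (7), $\lambda\le 1$ and $d_i,d_j\ge2$,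
$$\tau_+\ge1-p_i\ge p(N(i))=(d_i-\lambda)p_i\ge(d_i-1)p_i\ge p_i\ge\tau_-,$$
$$\tau_-\ge1-p_j\ge p(N(j))=(d_j-\lambda)p_j\ge(d_j-1)p_j\ge p_j\ge\tau_+ .$$
The chain closes up, so equality holds everywhere. Therefore:

* $\lambda=1$, $p_i=p_j=\frac12$, $d_i=d_j=2$;
* all vertices $\ne i$ with $x>0$ lie in $N(i)$, all vertices $\ne j$ with $x<0$ lie in $N(j)$;
* $T=1$ at every vertex $\ne i,j$ with $x\ne0$.

Moreover $O'_4\subset N(i)$, since $i\in W_+$, and $O'_2\subset N(j)$, since $j\in W_-$. Rotating the chain gives a statement for later use: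
$$\text{if }O'_2=\{k\},\ O'_4=\{l\},\text{ then }\mu=1,\ e_k=e_l=2,\text{ and }S=1\text{ at every vertex}\ne k,l\text{ with }z\ne0.\tag{14}$$

Choose $l\in O'_4$.

**Step 2: the case $p_l>0$.** We show that $Q_2$ and $Q_4$ are single vertices. Since $l\ne i$ and $x_l\neq 0$, Step 1 and (13) give $1=T_l\ge|Q_2|$, so $Q_2=\{k\}$. Its only vertex $k$ is an open-$Q_2$ vertex, and $O'_2=\{k\}$ because $O'_2$ is nonempty. As $x_k<0$ and $k\ne j$, $1=T_k\ge|Q_4|$, so $Q_4=\{l\}$ and $O'_4=\{l\}$. Thus (14) applies. As $l\in O'_4$ is joined to $W_+\ni k$, $l\sim k$. Since $T_k=1$, $l$ is the only neighbor of $k$ in $V_+$, so $k$ is non-adjacent to all of $Q_1$. Since $T_l=1$, $k$ is the only neighbor of $l$ in $V_-$, so $l$ is non-adjacent to all of $Q_3$. Hence $|Q_1|\le e_k=2$, $|Q_3|\le e_l=2$, and $n\le2+1+2+1=6$.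

**Step 3: the case $p_l=0$, positive side.** We find all vertices with $x>0$. As $d_i=2$, write $N(i)=\{l,m\}$. An open-$Q_4$ vertex has $x>0$ and is not $i\in Q_1$, so it lies in $N(i)$; it is not $l$, so it is $m$. Thus $m\in Q_4$, $\{x>0\}=\{i,m\}$, $p_m=\frac12=p_i$, and $T_m=1$. As $m\in W_-$ is adjacent to all of $O'_2\subset V_-$, we get $O'_2=\{k\}$, and $k$ is the only neighbor of $m$ in $V_-$. Look at
$$\sum_{u\in N(m)}(x_m-x_u)=x_m .$$
The term of $i$ is $0$. The term of $k$ is $x_m-x_k\ge x_m$. Any other neighbor lies in $V_+\setminus\{i,m\}$, has $x=0$, and would contribute $x_m$. So $x_k=0$ and $N(m)=\{i,k\}$.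

**Step 4: the negative side, and the count.** Now $k\in O'_2\subset N(j)$ has $p_k=0$. Step 3 with the signs of both $x$ and $z$ changed, starting from $k$ in place of $l$, gives $N(j)=\{k,q\}$, where $q$ is the open-$Q_2$ vertex, $\{x<0\}=\{j,q\}$, and $O'_4=\{l\}$. So (14) applies. An open-$Q_1$ vertex lies in $\{x>0\}\cap Q_1=\{i\}$; so $z_i>0$, and $S_i=1$ since $i\ne k,l$. The vertex $i\in W_+$ has both its neighbors $l,m$ in $Q_4\subset W_-$ and has one non-neighbor in $W_-$; so $|W_-|=3$. In the same way $j$ is the open-$Q_3$ vertex, $S_j=1$, $N(j)=\{k,q\}\subset W_+$, and $|W_+|=3$. So $n=6$.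

### The remaining diagonal case

Suppose $n\ge7$. We derive a contradiction. By the previous part at least one of $\alpha,\gamma$ and at least one of $\beta,\delta$ is $\ge2$. One entry from each of these pairs are always cyclic neighbors in $(\alpha,\beta,\gamma,\delta)$, so by rotation we may assume $\gamma\ge2$ and $\delta\ge2$.

**Step 5: $\alpha\ge2$.** The weighted count needs all four numbers $\ge2$; this is the first missing one. Suppose $\alpha=1$. By Lemma 6, $|Q_2|=1$, so $Q_2=O'_2=\{k\}$ and $W_+=Q_1\cup\{k\}$. As $S_k=0$, (6) for $W_+$ and $S\ge\gamma$ on $Q_1$ from (12) give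
$$r_k\ge\sum_{Q_1}r(S-1)+\sigma_-\ge(\gamma-1)r(Q_1)+\sigma_-\ge r(Q_1)+\sigma_- .$$
By (12), $S\ge\alpha\ge1$ on $Q_3$, so $\sigma_-\ge r(Q_3)>0$ and $r_k>r(Q_1)$. But $S_k=0$ means $U(k)\subset W_+\setminus\{k\}=Q_1$, and (7) gives $r(Q_1)\ge r(U(k))=(e_k-\mu)r_k\ge r_k$. Contradiction.

**Step 6: $\beta\ge2$.** This is the second missing one. If $\beta=1$, Lemma 6 gives $|Q_3|=1$ or $\alpha=1$. But $|Q_3|\ge\gamma\ge2$ and $\alpha\ge2$.

**Step 7: the weighted count.** Now that Lemma 5 has force for all four sets, we bound $\tau_\pm,\sigma_\pm$ from below by sizes of quadrants. Put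
$$a=|Q_2|,\quad b=|Q_4|,\quad c=|Q_1|,\quad d=|Q_3|,\quad p^+=\max_{V_+}p .$$
By (13), Lemma 5, $\delta\ge2$, and since a maximum is at least the average,
$$\tau_+\ge a\,p(O'_4)\ge a(\delta-1)p^+\ge a\,p^+\ge\frac{a}{|V_+|}=\frac a{b+c} .$$
If all were equalities, the last one would force $p=p^+$ on all of $V_+$. Then $p(O'_4)=\delta p^+>(\delta-1)p^+$, contradicting equality in the second inequality. So $\tau_+>\frac a{b+c}$. Rotating once, twice, three times,
$$\sigma_+>\frac d{a+c},\qquad\tau_->\frac b{a+d},\qquad\sigma_->\frac c{b+d} .$$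
Adding, and using $\tau_++\tau_-+\sigma_++\sigma_-=\lambda+\mu\le2$,
$$\frac a{c+b}+\frac c{b+d}+\frac b{d+a}+\frac d{a+c}<2.\tag{15}$$

**Step 8: the cyclic inequality.** We show that the left side of (15) is at least $2$. With $(t_1,t_2,t_3,t_4)=(a,c,b,d)$ and indices modulo $4$, it is $\sum_i\frac{t_i}{t_{i+1}+t_{i+2}}$. By Cauchy–Schwarz,
$$\sum_i\frac{t_i}{t_{i+1}+t_{i+2}}\ge\frac{\big(\sum_it_i\big)^2}{\sum_it_i(t_{i+1}+t_{i+2})} .$$
The denominator is $t_1t_2+t_2t_3+t_3t_4+t_4t_1+2t_1t_3+2t_2t_4$. Hence
$$\Big(\sum_it_i\Big)^2-2\sum_it_i(t_{i+1}+t_{i+2})=\sum_it_i^2-2t_1t_3-2t_2t_4=(t_1-t_3)^2+(t_2-t_4)^2\ge0 .$$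
So the left side of (15) is at least $2$, a contradiction. Together with Sections 5 to 7 this proves Proposition 2. $\square$

## 10. Five and six vertices, and the proof of Theorem A

Let $G,G^c$ be 2-connected with $\lambda_2(G),\lambda_2(G^c)\le1$. By Proposition 2, $n\le6$. Since $d_i,e_i\ge2$ and $d_i+e_i=n-1$, also $n\ge5$. We list the candidates.

**Order 5.** This case is to be excluded. All degrees are $2$, so $G=C_5$, and $\lambda_2(C_5)=2-2\cos\frac{2\pi}5=\frac{5-\sqrt5}2>1$.

**Order 6, six edges.** We cut down by complementation first. There are $15$ pairs, so after replacing $G$ by $G^c$ if necessary, $|E(G)|\le7$; and $|E(G)|\ge6$ as all degrees are at least $2$. If $|E(G)|=6$, then $G$ is 2-regular and connected, so $G=C_6$. Its largest eigenvalue is $4$, so $\lambda_2(G^c)=6-4=2>1$. Excluded.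

**Order 6, seven edges.** We first find the shape of $G$. A 2-connected graph is obtained from a cycle by adding ears, that is, paths joining two different vertices of the part already built, with new interior vertices. Each ear increases $|E|-|V|$ by one; a cycle has $|E|-|V|=0$ and $G$ has $1$. So $G$ is a cycle with one ear: a **theta graph**, that is, two vertices $u,v$ joined by three internally disjoint paths. (For example, $K_4$ minus an edge is the theta graph whose paths have $0,1,1$ interior vertices.) Here there are four interior vertices in total, and at most one path has none, since $G$ is simple. The possible numbers are $(0,1,3)$, $(1,1,2)$, $(0,2,2)$. In each of the first two cases we use the automorphism that reverses all three paths: $L$ preserves the spaces of symmetric and of antisymmetric vectors.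

* $(0,1,3)$: let $w$ be the common neighbor of $u,v$ and $u,a,c,b,v$ the long path. An antisymmetric vector has values $s,-s$ at $u,v$, values $t,-t$ at $a,b$, and $0$ at $w,c$. Then $L$ gives $4s-t$ at $u$ and $2t-s$ at $a$, so the matrix is $\begin{pmatrix}4&-1\\-1&2\end{pmatrix}$ with eigenvalues $3\pm\sqrt2$. On symmetric vectors, in the coordinates ($u{=}v$, $w$, $a{=}b$, $c$), the matrix is
$$\begin{pmatrix}2&-1&-1&0\\-2&2&0&0\\-1&0&2&-1\\0&0&-2&2\end{pmatrix}.$$
Its diagonal entries are $2$, and in each row the off-diagonal entries have absolute values summing to $2$. So by Gershgorin's theorem its eigenvalues are at most $4<3+\sqrt2$. Hence $\lambda_6(G)=3+\sqrt2$ and $\lambda_2(G^c)=3-\sqrt2>1$. Excluded.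
* $(1,1,2)$: let $w_1,w_2$ be the common neighbors and $u,a,b,v$ the long path. Antisymmetric vectors ($s,-s$ at $u,v$; $t,-t$ at $a,b$; $0$ at $w_1,w_2$) give $\begin{pmatrix}3&-1\\-1&3\end{pmatrix}$, with eigenvalues $2,4$. The vector that is $1$ at $w_1$, $-1$ at $w_2$ and $0$ elsewhere has eigenvalue $2$. Symmetric vectors with equal values at $w_1,w_2$, in the coordinates ($u{=}v$, $w_1{=}w_2$, $a{=}b$), give
$$\begin{pmatrix}3&-2&-1\\-2&2&0\\-1&0&1\end{pmatrix},$$
with characteristic equation $\lambda(\lambda^2-6\lambda+6)=0$. So the spectrum is $\{0,2,2,4,3\pm\sqrt3\}$ and $\lambda_2(G^c)=6-(3+\sqrt3)=3-\sqrt3>1$. Excluded.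
* $(0,2,2)$: two $4$-cycles sharing the edge $uv$, that is, $G=P_2\square P_3$. From the spectrum $\{0,1,2,3,3,5\}$, $\lambda_2(G)=1$ and $\lambda_2(G^c)=6-5=1$.

**Proof of Theorem A.** We have shown that if $G,G^c$ are 2-connected and both values are $\le1$, then $G$ or $G^c$ is the domino. Conversely, the domino has $\lambda_2(G)=\lambda_2(G^c)=1$, so by Lemma 1 it and its complement are 2-connected. Hence for $G,G^c$ both 2-connected, both values are $\le1$ if and only if $G$ or $G^c$ is the domino, and then both are equal to $1$. In particular the maximum is never less than $1$, and it equals $1$ only for the domino and its complement. $\square$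

By Section 3, Theorem B follows: $S_{n,n}$ is Laplacian realizable for no $n\ge2$.

## 11. Sharpness of the constant and of the hypothesis

**The constant $1$ in Theorem A cannot be replaced by a larger one, even for large $n$.** For $n\ge6$ let $R$ be any graph on $n-4$ vertices. Add vertices $v,w,b,c$ with $v\sim w$, $v\sim b$, $w\sim c$, and $b,c$ adjacent to all of $R$, with no other edges. We compute the spectrum of this graph $G$ on three complementary invariant spaces.

* Vectors supported on $R$ and orthogonal to $\mathbf 1_R$: here $L$ acts as $L_R+2I$, where $L_R$ is the Laplacian of $R$. The eigenvalues of $L_R$ lie in $[0,n-4]$, so these lie in $[2,n-2]$.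
* Vectors that are zero on $R$ and antisymmetric under $v\leftrightarrow w$, $b\leftrightarrow c$: the vertex $b$ has degree $n-3$, and the matrix is $\begin{pmatrix}3&-1\\-1&n-3\end{pmatrix}$. Its characteristic polynomial $t^2-nt+3n-10$ has value $n-6\ge0$ at $t=2$ and at $t=n-2$, and value $-1$ at $t=3$, where $2<3<n-2$. So both roots lie in $[2,n-2]$.
* Vectors constant on $R$ and symmetric: in the coordinates ($v{=}w$, $b{=}c$, $R$) the matrix is
$$\begin{pmatrix}1&-1&0\\-1&n-3&-(n-4)\\0&-2&2\end{pmatrix}.$$
Its trace is $n$, its principal $2\times2$ minors are $n-4$, $2$, $2$, with sum $n$, and its determinant is $0$. So its eigenvalues are the roots of $\lambda(\lambda^2-n\lambda+n)=0$.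

Let $\rho=\frac{n-\sqrt{n^2-4n}}2$, the smaller root of $t^2-nt+n$; the other root is $n-\rho$. The polynomial is $1$ at $t=1$ and $4-n<0$ at $t=2$, so $1<\rho<2$. All other nonzero eigenvalues lie in $[2,n-2]$, so $\lambda_2(G)=\rho$ and $\lambda_n(G)=n-\rho$. Since $\rho(n-\rho)=n$,
$$\lambda_2(G)=\lambda_2(G^c)=\rho=\frac n{n-\rho}<\frac n{n-2}\longrightarrow1 .$$
Both values exceed $1$, so by Lemma 1 both graphs are 2-connected.

**2-connectedness cannot be dropped.** Take the path $v\,b\,c\,w$ and join both $b$ and $c$ to every vertex of an arbitrary graph $R$ on $n-4\ge0$ vertices. The resulting graph $G$ is connected, and $b$ is a cut vertex, since it is the only neighbor of $v$. In $G^c$ the vertex $v$ is adjacent to $c$, $w$ and all of $R$, and $b$ is adjacent only to $w$. So $G^c$ is connected and $w$ is a cut vertex of it, separating $b$. By Lemma 1, applied to $G$ and to $G^c$, $\lambda_2(G)<1$ and $\lambda_2(G^c)<1$.
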